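# Expansive automorphisms of irreducible shifts of finite type

## 1. Two fixed points joined by two orbits

Take the letters $a,b,c,d$ and allow exactly the pairs $aa,\ ac,\ ad,\ cb,\ db,\ bb$. Let $X$ be the set of two-sided sequences all of whose neighboring pairs are allowed. A path that leaves $a$ passes once through $c$ or through $d$ and then stays at $b$ forever. So $X$ consists of the two fixed points $a^\infty$, $b^\infty$ of the shift and of two orbits,
$$p^{(m)}=\dots aaa\,c\,bbb\dots,\qquad q^{(m)}=\dots aaa\,d\,bbb\dots\qquad(m\in\mathbb Z),$$
where the letter $c$, respectively $d$, sits at coordinate $m$. With $(\sigma x)_i=x_{i+1}$ we have $\sigma p^{(m)}=p^{(m-1)}$ and $\sigma q^{(m)}=q^{(m-1)}$.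

Now move the two orbits in opposite directions: let $S$ fix $a^\infty$ and $b^\infty$, and put
$$S p^{(m)}=p^{(m-1)},\qquad S q^{(m)}=q^{(m+1)} .$$
This is a bijection commuting with $\sigma$. It is given by a local rule: look at $x_{i-1}x_ix_{i+1}$. If a $c$ is visible, output $x_{i+1}$; if a $d$ is visible, output $x_{i-1}$; otherwise the three letters are $aaa$ or $bbb$ (the pair $ab$ is not allowed), and we output that letter. So $S$ is continuous, and it is a homeomorphism because $X$ is compact.

Watch coordinate $0$ while $S$ is iterated. Since $S^tp^{(m)}=p^{(m-t)}$, we read $a$ for $t<m$, $c$ for $t=m$, and $b$ for $t>m$. Since $S^tq^{(m)}=q^{(m+t)}$, we read $b$ for $t<-m$, $d$ for $t=-m$, and $a$ for $t>-m$. The record $((S^tx)_0)_{t\in\mathbb Z}$ therefore determines $x$, and the system $(X,S)$ is the same as the shift acting on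
$$Y=\{a^\infty,\ b^\infty\}\cup\{\text{shifts of } a^\infty c\,b^\infty\}\cup\{\text{shifts of } b^\infty d\,a^\infty\}.$$

Is $Y$ described by finitely many forbidden words? Suppose that membership in $Y$ could be tested on subwords of length $M+1$. Take $L\ge M+1$ and the periodic sequence $(a^Lc\,b^Ld)^\infty$. Each of its subwords of length $M+1$ contains at most one of the letters $c,d$, so it is a subword of $a^Lc\,b^L$ or of $b^Ld\,a^L$, and it occurs in $Y$. Then the periodic sequence would be in $Y$, which it is not. So $Y$ is not a shift of finite type. We call all this **Example 1**.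

In Example 1 one can get from $a$ to $b$ but not back. The question of this lecture is what happens when one can always get back: *if every allowed word can be followed, after some delay, by every other allowed word, and if an automorphism $S$ separates points, must $(X,S)$ be a shift of finite type?* The question is posed in "Open Problems In Symbolic Dynamics". Two known facts surround it there. An expansive automorphism of a reducible shift of finite type need not be SFT; an example of D. Fiebig is, like ours, a shift of finite type consisting of two fixed points and two connecting orbits. And an expansive automorphism $\phi$ of an irreducible shift of finite type is SFT if $\phi$ or $\phi^{-1}$ has memory zero or anticipation zero as a sliding block code (Nasu). The proof below uses neither fact.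

## 2. Shifts of finite type, automorphisms and strips

**Shifts.** Let $\mathcal A$ be a finite alphabet. A subshift is a closed $\sigma$-invariant subset of $\mathcal A^{\mathbb Z}$. It is an *$M$-step SFT* if a sequence belongs to it as soon as all subwords of length $M+1$ of the sequence occur in it; it is an *SFT* (shift of finite type) if it is $M$-step for some $M$. Passing to a higher block presentation, every SFT is conjugate to a 1-step one, in which membership is tested on pairs of neighboring letters. A subshift conjugate to an SFT is an SFT. One-sided subshifts and SFTs are defined in the same way in $\mathcal A^{\{0,1,2,\dots\}}$. We assume $X\neq\emptyset$ and that each letter of $\mathcal A$ occurs in $X$. The SFT $X$ is *irreducible* if for any two allowed words $u,w$ there is a word $v$ with $uvw$ allowed.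

**Endomorphisms and automorphisms.** An endomorphism of $(X,\sigma)$ is a continuous $S:X\to X$ with $S\sigma=\sigma S$; an automorphism is an endomorphism that is a homeomorphism. By the Curtis–Hedlund–Lyndon theorem there are $r\ge1$ and a map $s$ with
$$(Sx)_i=s(x_{i-r},\dots,x_{i+r}).$$
We extend $s$ arbitrarily to $\mathcal A^{2r+1}$. For a string $u$ on an interval $[a,b]$, possibly infinite, $s(u)$ is the string on $[a+r,b-r]$ obtained by applying $s$ everywhere it fits. An automorphism $S$ is *expansive* if there is $\delta>0$ such that for all $x\ne y$ some $n\in\mathbb Z$ has $d(S^nx,S^ny)>\delta$. We say that $S$ is *SFT* if $(X,S)$ is conjugate to a two-sided SFT.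

**Strips.** Fix a width $w\ge 2r+1$. For $x\in X$ and $t\ge0$ (also for $t<0$ if $S$ is invertible) put
$$V_t(x)=(S^tx)_{[0,w)}\in\mathcal A^w .$$
Picture the rows $x,Sx,S^2x,\dots$ stacked as an array; $V_0,V_1,\dots$ is what one sees in a vertical strip of width $w$. For $k\ge1$ consider the condition

> $(D_k)$: if $x,y\in X$ and $V_i(x)=V_i(y)$ for $0\le i\le 2k$, then $(S^kx)_w=(S^ky)_w$ and $(S^kx)_{-1}=(S^ky)_{-1}$.

In words: $2k+1$ consecutive strip words determine the two letters adjacent to the middle one.

**Lemma 2.** Let $S$ be an expansive automorphism of a 1-step SFT $X$, given by a block map of radius $r\ge 1$. Then there are $w\ge2r+1$ and $k\ge1$ such that the strip $(V_t(x))_{t\in\mathbb Z}$ determines $x$ and $(D_k)$ holds.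

*Proof.* Choose $c$ such that agreement on $[-c,c]$ implies distance at most $\delta$. If $(S^tx)_{[-c,c]}=(S^ty)_{[-c,c]}$ for all $t\in\mathbb Z$, then $x=y$. Put $w=\max(2c+1,2r+1)$. If $x,y$ have the same strips, then, since $S$ commutes with $\sigma$, the points $\sigma^cx,\sigma^cy$ satisfy $(S^t\sigma^cx)_{[-c,c]}=(S^tx)_{[0,2c]}=(S^t\sigma^cy)_{[-c,c]}$ for all $t$. Hence $\sigma^cx=\sigma^cy$ and $x=y$.

Next, there is $k\ge1$ such that $(S^tx)_{[0,w)}=(S^ty)_{[0,w)}$ for $|t|\le k$ implies $x_w=y_w$ and $x_{-1}=y_{-1}$. Otherwise choose a counterexample $(x^{(k)},y^{(k)})$ for each $k$ and a limit $(x,y)$ along a subsequence. Then $x,y$ have equal strips, but $x_w\ne y_w$ or $x_{-1}\ne y_{-1}$, a contradiction. Now let $V_i(x)=V_i(y)$ for $0\le i\le2k$. Applying the property just found to $S^kx,S^ky$ gives $(D_k)$. $\square$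

**Measures.** All measures are Borel probabilities. A $\sigma$-invariant $\mu$ on $X$ is *1-step Markov* if, under $\mu$, $(x_i)_{i\in\mathbb Z}$ is a Markov chain of order one: given a block $x_{[m,n]}$, the past $x_{<m}$ and the future $x_{>n}$ are independent, and the conditional law of $x_{>n}$ depends only on $x_n$. We recall Parry's theorem: an irreducible SFT has exactly one measure of maximal entropy. It is called the Parry measure; it is fully supported, and it is 1-step Markov if $X$ is 1-step. For a full shift it is the uniform Bernoulli measure.

**Entropy.** $H$ is Shannon entropy of finite-valued random variables. We use the chain rule, the formula $H(Y\mid Z)=E[-\log P(Y\mid Z)]$, the bound $H(Y\mid Z)\le\log\#\{\text{values of }Y\}$, and $H(Y\mid Z,Z')\le H(Y\mid Z)$, with equality exactly when $Y$ and $Z'$ are conditionally independent given $Z$.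

## 3. A second-order rule over $\mathbb Z/2$, and the statements

**Example 3.** The simplest automorphism is $S=\sigma$. Its strip words are $V_t=x_{[t,t+w)}$, and the strip subshift is a higher block presentation of $X$. Here is a less trivial case. Let $\mathcal A=(\mathbb Z/2)^2$, let $X=\mathcal A^{\mathbb Z}$, write points as pairs $(x,y)$ of binary sequences, and set
$$S(x,y)=(y,z),\qquad z_i=x_i+y_{i-1}+y_{i+1}.$$
Its inverse is $S^{-1}(x,y)=(u,x)$ with $u_i=y_i+x_{i-1}+x_{i+1}$. Both maps really use a coordinate to the left and one to the right, so neither has memory zero or anticipation zero. Write $S^t(x,y)=(y^{t-1},y^t)$; then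
$$y^{t+1}_i=y^{t-1}_i+y^t_{i-1}+y^t_{i+1},\qquad\text{so}\qquad y^t_{i+1}=y^{t+1}_i+y^{t-1}_i+y^t_{i-1},$$
and similarly for $y^t_{i-1}$. Two adjacent columns determine the next column on each side, so $S$ is expansive. Conversely, any two columns $(y^t_0)_t,(y^t_1)_t$ extend to a whole array obeying the rule.

Take $r=1$, $w=3$. A strip word is $V_t=(y^{t-1}_i,y^t_i)_{i=0,1,2}$. The only constraints on a sequence of strip words are that the entries $y^t_i$ match between $V_t$ and $V_{t+1}$ and that $y^{t+1}_1=y^{t-1}_1+y^t_0+y^t_2$. So the strip subshift is a 1-step SFT. The letter at coordinate $3$ and time $1$ is $(y^0_3,y^1_3)$, and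
$$y^0_3=y^1_2+y^{-1}_2+y^0_1,\qquad y^1_3=y^2_2+y^0_2+y^1_1,$$
which is read off from $V_0,V_1,V_2$. By symmetry the same holds at coordinate $-1$, so $(D_1)$ holds.

Note how $V_{t+1}$ arises from $V_t$: the middle letter is forced, one bit ($y^{t+1}_0$) enters from the left, and one bit ($y^{t+1}_2$) enters from the right. This bookkeeping of what enters from each side will drive the proof.

We now state the results.

**Theorem 4.** Let $(X,\sigma)$ be an irreducible two-sided SFT and $S$ an expansive automorphism of it. Then $(X,S)$ is topologically conjugate to a two-sided SFT.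

So the answer to the question is yes. Theorem 4 follows from a statement about measures.

**Setting.** $X\subset\mathcal A^{\mathbb Z}$ is a 1-step SFT, $S:X\to X$ is a block map of radius $r\ge1$ (not necessarily invertible), $w\ge2r+1$, and $\mu$ is a probability on $X$ with $\sigma_*\mu=\mu=S_*\mu$ that is 1-step Markov.

**Proposition 5.** In this setting, under $(D_k)$, the stationary process $(V_t)_{t\ge0}$ under $\mu$ is Markov of order $2k$.

**Theorem 6.**
- (a) If $(X,\sigma)$ is a nonwandering SFT, every expansive automorphism $S$ is SFT, and $(X,S)$ is nonwandering. If $X$ is 1-step, $S$ has radius $r\ge1$, $w\ge2r+1$, the strips $((S^tx)_{[0,w)})_{t\in\mathbb Z}$ determine $x$, and $(D_k)$ holds, then $x\mapsto((S^tx)_{[0,w)})_t$ is a conjugacy of $(X,S)$ to a $2k$-step SFT.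
- (b) If $(X,\sigma)$ is a mixing SFT and $S$ is an expansive automorphism, then $(X,S)$ is a mixing SFT.
- (c) If $S$ is a surjective endomorphism of an irreducible SFT whose natural extension is expansive, then the natural extension is SFT. If $S$ is surjective and positively expansive, $(X,S)$ is conjugate to a one-sided SFT.

The terms in Theorem 6 are recalled in Section 11. By Example 1, "nonwandering" cannot be dropped in (a).

## 4. Where gluing and Markov approximation stall

**Gluing.** To show that the strip subshift is $N$-step, one wants: if $v_0\dots v_j$ and $v_1\dots v_{j+1}$ both occur as strip words, with $j\ge N$, then $v_0\dots v_{j+1}$ occurs. Choose $x$ with $V_i(x)=v_i$ and $y$ with $V_i(y)=v_{i+1}$ for $0\le i\le j$. The strips of $Sx$ and $y$ agree at times $0,\dots,j-1$. By $(D_k)$ they agree also at coordinates $w$ and $-1$ at the times from $k$ to $j-1-k$. Applying $(D_k)$ repeatedly to shifted points, the rows at times from $k\ell$ to $j-1-k\ell$ agree on $[-\ell,w+\ell)$. So the agreement fills a diamond whose half-width $\ell$ is at most $(j-1)/2k$, and outside it nothing relates $x$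 to $y$. No single row has been produced that has both the past of $x$ and the future of $y$.

This is not a matter of being more careful. Example 1 has an automorphism, a local rule, and, by Lemma 2, $(D_k)$ for some $w$ and $k$; still no $N$ works there. An argument from these ingredients alone cannot succeed.

**Markov approximation of the strip.** Irreducibility provides a good measure, namely the Parry measure $\mu$, which is $S$-invariant by uniqueness. If the strip process under $\mu$ is Markov of order $N$, then, by full support, gluing becomes possible: positive transition probabilities multiply to positive probabilities. The obvious attempt is to compare the strip process with its $N$-step Markov approximation, the chain with the same law on $N+1$ consecutive strip words. Its entropy rate $H(V_N\mid V_0,\dots,V_{N-1})$ is at least that of the strip process, and equality for some $N$ is essentially what we want. So the entropy rate of the approximation must be bounded from above. But the approximation produces sequences which satisfy the length-$(N+1)$ constraints only; they need not come from points of $X$,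 and $(D_k)$ has no rows to act on outside the strip. Topologically, the gap can be real for every $N$: in Example 1 the set $Y$ is countable, while sequences made by freely concatenating $a^Lc\,b^Ld$ and $a^{L+1}c\,b^{L+1}d$, with $L\ge N+1$, have all their subwords of length $N+1$ in $Y$ and give positive entropy.

**Resampling on one side only.** Here is what gets past this point. Do not replace the whole strip. Keep honest half-infinite rows on $[0,\infty)$, evolving by the local rule $s$ everywhere except at the left edge, and draw only the $r$ edge letters at random, with the conditional law that $\mu$ prescribes given the last $N=2k$ strip words at the edge. Any $N+1$ consecutive rows will have the correct law, so $(D_k)$, which inspects exactly $2k+1$ rows, still applies at every place in the half-plane. The strip at the edge is fed from the left at the entropy rate of the Markov approximation. A strip at distance $n$ does not notice the change during the first $n/r$ time steps, so it is fed at a rate no larger than that of the true process with a long memory. Finally, $(D_k)$ together with the Markov property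 of $\mu$ forces the rate of feeding from the left to be the same at all distances $n$. Comparing edge and distance gives the upper bound.

Sections 5–9 carry this out and prove Proposition 5. Throughout them we are in the Setting, $(D_k)$ holds, and $N=2k$.

## 5. A half-plane process with resampled left edge

**Step 1. Construction.** This step defines the process just described, on the same probability space as $x\sim\mu$.

Let $U=(U_t)_{t\ge1}$ be i.i.d. uniform on $[0,1]$, independent of $x\sim\mu$, and let $P$ be the joint law. Let $q(\cdot\mid v_0,\dots,v_{N-1})$ be the $\mu$-conditional law of $(S^Nx)_{[0,r)}$ given $V_0=v_0,\dots,V_{N-1}=v_{N-1}$, chosen arbitrarily on words of probability zero. Enumerate $\mathcal A^r$, cut $[0,1]$ into consecutive intervals of lengths $q(\cdot\mid v_0,\dots,v_{N-1})$, and let $\phi(v_0,\dots,v_{N-1};u)$ be the element of $\mathcal A^r$ whose interval contains $u$. Then $\phi$ is measurable and $\phi(v_0,\dots,v_{N-1};U_t)$ has law $q(\cdot\mid v_0,\dots,v_{N-1})$. Define rows $\xi_t\in\mathcal A^{[0,\infty)}$, $t\ge0$, as follows.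

- For $t<N$: $\xi_t=(S^tx)_{[0,\infty)}$.
- For $t\ge N$: $\xi_t|_{[r,\infty)}=s(\xi_{t-1})$ and $\xi_t|_{[0,r)}=\phi(\xi_{t-N}|_{[0,w)},\dots,\xi_{t-1}|_{[0,w)};U_t)$.

This is the *$\nu$-process*. The *$\mu$-process* is $\xi_t=(S^tx)_{[0,\infty)}$ for all $t$; it is the case "$N=\infty$" of the definition. In both processes
$$\xi_{t+1}|_{[r,\infty)}=s(\xi_t)\qquad\text{for all }t\ge0. \tag{1}$$
For $n\ge0$ put $V^n_t=\xi_t|_{[n,n+w)}$, regarded as an element of $\mathcal A^w$, and $V^n_{0..j}=(V^n_0,\dots,V^n_j)$. For the $\mu$-process, $V^n_t=V_t(\sigma^nx)$, so by $\sigma$-invariance the law of $(V^n_t)_t$ does not depend on $n$.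

## 6. Left and right of a strip are independent given the strip

**Step 2. Splitting.** This step shows that prescribing the strip at $n$ up to time $j$ amounts to separate conditions on what lies to the left and to the right of the strip at time $0$. The reason is that the strip is at least $2r$ wide, so no application of $s$ reaches across it.

When a word of $\mathcal A^w$ is placed on $[n,n+w)$ we say that it is *shifted by $n$*.

**Lemma 7.** Take either process and fix $n\ge0$. For every $v=(v_0,\dots,v_j)\in(\mathcal A^w)^{j+1}$ there are an event $E^n(v)$ depending only on $(x_{<n},U)$ and a set $D(v)\subset\mathcal A^{[w,\infty)}$, the latter the same for all $n$ and for both processes, with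
$$\{V^n_{0..j}=v\}=\{x_{[n,n+w)}=v_0\}\cap E^n(v)\cap\{(\sigma^nx)_{[w,\infty)}\in D(v)\}. \tag{2}$$
For $j\ge1$, $E^n(v)$ depends on $v_j$ only through $v_j|_{[0,w-r)}$, and $D(v)$ depends on $v_j$ only through $v_j|_{[r,w)}$. On the event (2), the rows $\xi_t|_{[n,\infty)}$, $t\le j$, are functions of $v$ and $x_{\ge n+w}$; the row parts $\xi_t|_{[0,n+w)}$, $t\le j$, and the next left part $\xi_{j+1}|_{[0,n+w-r)}$ are functions of $v$ and $(x_{<n},U)$.

*Proof.* We build candidate rows to the right and to the left, trusting $v$ where the local rule would need information from the other side, and then record the consistency conditions.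

*Right side.* For $z\in\mathcal A^{[w,\infty)}$ let $\eta_0=v_0z\in\mathcal A^{[0,\infty)}$, and let $\eta_{t+1}$ be $v_{t+1}|_{[0,r)}$ on $[0,r)$ and $s(\eta_t)$ on $[r,\infty)$. Let $R_t$ be the condition
$$s(\eta_t)|_{[r,w)}=v_{t+1}|_{[r,w)},$$
and let $D(v)$ be the set of $z$ for which $R_0,\dots,R_{j-1}$ hold. Neither $n$ nor the process enters. The word $v_j$ appears only in $R_{j-1}$, and there only as $v_j|_{[r,w)}$.

*Left side.* Let $\lambda_0=x_{<n}v_0$ on $(-\infty,n+w)$. For $t+1<N$ let $\lambda_{t+1}$ on $(-\infty,n+w)$ be $s(\lambda_t)$ on $(-\infty,n+w-r)$ and $v_{t+1}|_{[w-r,w)}$, shifted by $n$, on $[n+w-r,n+w)$. For $t+1\ge N$ let $\lambda_{t+1}$ on $[0,n+w)$ be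

- $\phi(\lambda_{t+1-N}|_{[0,w)},\dots,\lambda_t|_{[0,w)};U_{t+1})$ on $[0,r)$,
- $s(\lambda_t|_{[0,n+w)})$ on $[r,n+w-r)$,
- $v_{t+1}|_{[w-r,w)}$, shifted by $n$, on $[n+w-r,n+w)$.

For the $\mu$-process only the first rule is ever used. Let $L_t$ be the condition that $\lambda_{t+1}|_{[n,n+w-r)}$ equals $v_{t+1}|_{[0,w-r)}$ shifted by $n$, and let $E^n(v)$ be the event that $L_0,\dots,L_{j-1}$ hold. For given $v$, the $\lambda_t$ are functions of $(x_{<n},U)$, so $E^n(v)$ depends only on these. The word $v_j$ enters $L_{j-1}$ only as $v_j|_{[0,w-r)}$, because $\lambda_j|_{[n,n+w-r)}$ is computed from $\lambda_0,\dots,\lambda_{j-1}$ and $U_j$.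

*Induction.* We claim for $t\le j$: the event $\{V^n_i=v_i,\ i\le t\}$ is $\{x_{[n,n+w)}=v_0\}$ together with $L_i,R_i$ for $i<t$, where $z=(\sigma^nx)_{[w,\infty)}$. Moreover, on this event, for $i\le t$, the row $\xi_i|_{[n,\infty)}$ is $\eta_i$ shifted by $n$, we have $\xi_i|_{[0,n+w)}=\lambda_i|_{[0,n+w)}$, and if $i<N$ then $(S^ix)_{<n+w}=\lambda_i$.

For $t=0$ this is clear. Assume it for some $t<j$ and work on that event. By (1), $\xi_{t+1}|_{[n+r,\infty)}=s(\xi_t|_{[n,\infty)})$, which is $s(\eta_t)$ shifted by $n$. Next we check that
$$\xi_{t+1}|_{[0,n+w-r)}=\lambda_{t+1}|_{[0,n+w-r)} .$$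
If $t+1<N$, then $(S^{t+1}x)_{<n+w-r}=s((S^tx)_{<n+w})=s(\lambda_t)$, which agrees with $\lambda_{t+1}$ on all of $(-\infty,n+w-r)$. If $t+1\ge N$, then on $[0,r)$ both sides are the value of $\phi$ at the same arguments, since $\xi_i|_{[0,w)}=\lambda_i|_{[0,w)}$ for $i\le t$; and on $[r,n+w-r)$ both are $s$ of $\xi_t|_{[0,n+w)}=\lambda_t|_{[0,n+w)}$. Thus $V^n_{t+1}|_{[r,w)}=s(\eta_t)|_{[r,w)}$, and $V^n_{t+1}|_{[0,w-r)}$ is $\lambda_{t+1}|_{[n,n+w-r)}$ moved back by $n$. Since $w\ge2r$, $[0,w-r)\cup[r,w)=[0,w)$, so $V^n_{t+1}=v_{t+1}$ if and only if $L_t$ and $R_t$ hold. In that case $\xi_{t+1}|_{[n,n+r)}$ is $v_{t+1}|_{[0,r)}$ shifted, so $\xi_{t+1}|_{[n,\infty)}$ is $\eta_{t+1}$ shifted; and $\xi_{t+1}|_{[n+w-r,n+w)}$ is $v_{t+1}|_{[w-r,w)}$ shifted, so $\xi_{t+1}$ and $\lambda_{t+1}$ agree on $[0,n+w)$, and $(S^{t+1}x)_{<n+w}=\lambda_{t+1}$ if $t+1<N$. This proves the claim for $t+1$.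

The case $t=j$ is (2), and the assertions on $\xi_t|_{[n,\infty)}$ and $\xi_t|_{[0,n+w)}$ follow. For $\xi_{j+1}|_{[0,n+w-r)}$, the computation in the induction step expresses it through $\lambda_0,\dots,\lambda_j$ and $U_{j+1}$, without any $v_{j+1}$. $\square$

**Step 3. Product formulas.** This step turns the splitting into probabilities, using that $\mu$ is Markov.

Given $x_{[n,n+w)}=v_0$, the data $(x_{<n},U)$ and $x_{\ge n+w}$ are independent, and the conditional law of $x_{\ge n+w}$ depends only on the last letter of $v_0$. So (2) gives
$$P(V^n_{0..j}=v)=\mu(V_0=v_0)\,A^n(v)\,B(v), \tag{3}$$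
$$A^n(v)=P(E^n(v)\mid x_{[n,n+w)}=v_0),\qquad B(v)=\mu\big((\sigma^nx)_{[w,\infty)}\in D(v)\mid x_{[n,n+w)}=v_0\big).$$
(If $\mu(V_0=v_0)=0$, the values of $A^n(v),B(v)$ are irrelevant.) By $\sigma$-invariance $B$ does not depend on $n$; it is the same for both processes; and $B(v_0)=1$ for a single word, since there are then no conditions. If $v$ has positive probability, then $B(v)>0$, and given $V^n_{0..j}=v$, the law of $z=(\sigma^nx)_{[w,\infty)}$ is its law given $x_{[n,n+w)}=v_0$, conditioned on $D(v)$.

Moreover, given $V^n_{0..j}=v$, the data $(x_{<n},U)$ and $x_{\ge n+w}$ are still independent, because each has been conditioned separately. By Lemma 7, $V^n_{j+1}|_{[0,w-r)}$ is a function of $v$ and $(x_{<n},U)$. By (1), $V^n_{j+1}|_{[r,w)}$ is read off from $s(\xi_j|_{[n,\infty)})$, a function of $v$ and $x_{\ge n+w}$. Hence *these two parts of $V^n_{j+1}$ are conditionally independent given $V^n_{0..j}$*. Finally, $D(v_0,\dots,v_{j+1})$ is $D(v_0,\dots,v_j)$ with the further condition $R_j$, so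
$$P\big(V^n_{j+1}|_{[r,w)}=v_{j+1}|_{[r,w)}\mid V^n_{0..j}=(v_0,\dots,v_j)\big)=\frac{B(v_0,\dots,v_{j+1})}{B(v_0,\dots,v_j)} . \tag{4}$$

The two parts overlap in the coordinates $[r,w-r)$. There is no conflict: those letters are computed from $V^n_j$ by $s$, hence constant under the conditioning.

## 7. Any $2k+1$ consecutive rows have the true law

**Step 4. Stationarity.** This step shows that resampling the edge does not spoil the law of $N+1$ consecutive rows. This is what keeps $(D_k)$ available.

**Lemma 8.** For the $\nu$-process and each $t\ge0$, $(\xi_t,\dots,\xi_{t+N})$ has the law of $((S^ix)_{[0,\infty)})_{0\le i\le N}$ under $\mu$. The process $(\xi_t)_{t\ge0}$ is stationary.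

*Proof.* First look at the $\mu$-process, with $n=0$ and $j=N-1$. Given $V_0,\dots,V_{N-1}$, the data $x_{<0}$ and $x_{\ge w}$ are independent, by Step 3. By Lemma 7, $(S^Nx)_{[0,r)}$ is a function of $x_{<0}$ and the $V_i$, since $r\le w-r$, while the rows $(S^ix)_{[0,\infty)}$, $i<N$, are functions of $x_{\ge w}$ and the $V_i$. So, under $\mu$, the conditional law of $(S^Nx)_{[0,r)}$ given all the rows $((S^ix)_{[0,\infty)})_{i<N}$ is the one given the $V_i$ only, namely $q(\cdot\mid V_0,\dots,V_{N-1})$. The rest of the row is $(S^Nx)_{[r,\infty)}=s((S^{N-1}x)_{[0,\infty)})$.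

In the $\nu$-process, $U_{t+N}$ is independent of $\xi_0,\dots,\xi_{t+N-1}$, so $\xi_{t+N}$ is generated from the previous $N$ rows by exactly this kernel. Hence, if $(\xi_t,\dots,\xi_{t+N-1})$ has the $\mu$-law of $N$ consecutive rows, then $(\xi_t,\dots,\xi_{t+N})$ has the $\mu$-law of $N+1$ consecutive rows; and then, by $S_*\mu=\mu$, $(\xi_{t+1},\dots,\xi_{t+N})$ has the $\mu$-law of $N$ consecutive rows. For $t=0$ the hypothesis holds by definition, so induction gives the first assertion. The law of $N$ consecutive rows is constant in $t$ and the kernel producing the next row from the last $N$ is the same for all $t$, so the process is stationary. $\square$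

## 8. The entropy entering from the left is the same at every distance

**Step 5. The two rates.** This step defines the entropy entering a strip per unit time from the left and from the right.

For the $\nu$-process and $j\ge1$ set
$$\alpha^n_j=H\big(V^n_j|_{[0,w-r)}\mid V^n_{0..j-1}\big),\qquad \beta^n_j=H\big(V^n_j|_{[r,w)}\mid V^n_{0..j-1}\big).$$
Let $\bar\alpha_j,\bar\beta_j$ be the same quantities for the $\mu$-process; they do not depend on $n$. All four are nonincreasing in $j$: for a function $f$ on $\mathcal A^w$, stationarity gives
$$H(f(V^n_{j+1})\mid V^n_0,\dots,V^n_j)\le H(f(V^n_{j+1})\mid V^n_1,\dots,V^n_j)=H(f(V^n_j)\mid V^n_0,\dots,V^n_{j-1}),$$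
where for the $\mu$-process stationarity is $S_*\mu=\mu$. Let $a_n,b_n$ be the limits of $\alpha^n_j,\beta^n_j$ as $j\to\infty$.

In Example 3, with the uniform Bernoulli measure, the new letters of $V_j|_{[0,w-r)}$ amount to the bit $y^j_0=y^{j-2}_0+y^{j-1}_{-1}+y^{j-1}_1$. By induction, $y^t_i$ contains $y^0_{i-t}$ with coefficient $1$ and no $y^0_l$ with $l<i-t$, while $x_l$ occurs only for $l\ge i-t+1$. So $y^{j-1}_{-1}$ contains $y^0_{-j}$, which is independent of $V_0,\dots,V_{j-1}$ and of the other terms. Hence $\bar\alpha_j=\log2$ for all $j\ge1$, and by symmetry $\bar\beta_j=\log2$.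

By the conditional independence in Step 3, and because the two parts together make up $V^n_j$, $H(V^n_j\mid V^n_{0..j-1})=\alpha^n_j+\beta^n_j$. The chain rule therefore gives
$$h_n:=\lim_j\tfrac1jH(V^n_{0..j})=a_n+b_n. \tag{5}$$
By (4), $\beta^n_i=E[-\log B(V^n_{0..i})+\log B(V^n_{0..i-1})]$. Since $B=1$ on single words, summation gives $-E\log B(V^n_{0..j})=\sum_{i=1}^j\beta^n_i$, hence
$$b_n=\lim_j-\tfrac1jE\log B(V^n_{0..j}). \tag{6}$$

**Step 6. Total entropy is conserved.** This step shows $h_{n+1}=h_n$: by $(D_k)$, neighboring strips determine each other up to a bounded error.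

By $(D_k)$ there is a function $F$ with $F(V_0(y),\dots,V_{2k}(y))=(S^ky)_w$ for all $y\in X$. Applied to $\sigma^ny$, it yields $(S^ky)_{n+w}$ from the strip words at $n$. By Lemma 8, any $2k+1=N+1$ consecutive rows have the law of $((S^iy)_{[0,\infty)})_{0\le i\le2k}$ with $y\sim\mu$. So for $k\le t\le j-k$, almost surely $V^n_{t-k},\dots,V^n_{t+k}$ determine $\xi_t(n+w)$ and thus $V^{n+1}_t$. In the same way, the second half of $(D_k)$, applied to $\sigma^{n+1}y$, recovers $(S^ky)_n$ from the strip words at $n+1$, so almost surely $V^{n+1}_{t-k},\dots,V^{n+1}_{t+k}$ determine $V^n_t$. At each of the remaining $2k$ times, only one letter of the neighboring strip word is undetermined. Hence, for $j\ge2k$,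
$$H(V^{n+1}_{0..j}\mid V^n_{0..j})\le2k\log|\mathcal A|,\qquad H(V^n_{0..j}\mid V^{n+1}_{0..j})\le2k\log|\mathcal A|, \tag{7}$$
so $|H(V^n_{0..j})-H(V^{n+1}_{0..j})|\le2k\log|\mathcal A|$. Dividing by $j$ gives
$$h_{n+1}=h_n. \tag{8}$$

**Step 7. A right condition seen from the next strip.** This step relates $D(v)$ for the strip at $n$ to $D(v')$ for the strip at $n+1$, as preparation for $b_{n+1}=b_n$.

Let $v=(v_t)_{t\le j}$ and $v'=(v'_t)_{t\le j}$ be values of $V^n_{0..j}$ and $V^{n+1}_{0..j}$ with positive joint probability. Let $e_t$ be the last letter of $v'_t$. Placed on $[1,w]$, the word $v'_t$ is $v_t|_{[1,w)}e_t$. Let $z\in\mathcal A^{[w,\infty)}$ and let $\eta_t$ be the right-hand rows of Lemma 7 for $v,z$. Let $\eta'_t$ be those for $v'$ and $z_{>w}$, indexed on $[1,\infty)$: $\eta'_0=v'_0z_{>w}$, and $\eta'_{t+1}$ is the first $r$ letters of $v'_{t+1}$ on $[1,r+1)$ and $s(\eta'_t)$ on $[r+1,\infty)$. We claim that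
$$z\in D(v)\text{ and }\eta_t(w)=e_t\ (0\le t\le j)\quad\Longleftrightarrow\quad z_w=e_0\text{ and }z_{>w}\in D(v'), \tag{9}$$
where $z_{>w}$ is reindexed to start at $w$.

We compare requirements time by time. At time $0$ both sides require exactly $z_w=e_0$; if it holds, $\eta_0=\eta'_0$ on $[1,\infty)$. Suppose the requirements on both sides up to time $t$ hold and $\eta_t=\eta'_t$ on $[1,\infty)$. Then also $\eta_t|_{[0,w)}=v_t$: on $[0,r)$ by construction and on $[r,w)$ by $R_{t-1}$ (for $t=0$, by definition). The further requirements at time $t+1$ are
$$\text{left: } s(\eta_t)|_{[r,w]}=v_{t+1}|_{[r,w)}e_{t+1};\qquad \text{right: } s(\eta'_t)|_{[r+1,w]}=v_{t+1}|_{[r+1,w)}e_{t+1}.$$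
Here the left one combines $R_t$ with $\eta_{t+1}(w)=s(\eta_t)(w)=e_{t+1}$. On $[r+1,w]$ the two coincide, since there $s(\eta_t)$ involves only $\eta_t|_{[1,\infty)}=\eta'_t$. At coordinate $r$, the left one says $s(v_t|_{[0,2r]})=v_{t+1}(r)$, because $2r\le w-1$. This does not involve $z$, and it holds because $v$ has positive probability and the rows satisfy (1). So the requirements are equivalent. If they hold, $\eta_{t+1}$ and $\eta'_{t+1}$ agree on $[1,r]$, both being given there by $v_{t+1}$ (for $\eta_{t+1}$ at coordinate $r$, by what was just said), and on $[r+1,\infty)$, where both are $s$ of the same string. By induction (9) follows.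

**Step 8. Right entropy is conserved.** This step shows $b_{n+1}=b_n$.

By Lemma 7, on $\{V^n_{0..j}=v\}$ with $z=(\sigma^nx)_{[w,\infty)}$, the row $\xi_t|_{[n,\infty)}$ is $\eta_t$ shifted by $n$, so the event $V^{n+1}_{0..j}=v'$ is the event that $\eta_t(w)=e_t$ for all $t\le j$. Let $\pi(b\mid a)=\mu(x_1=b\mid x_0=a)$. By the description of the law of $z$ after (3), and then by (9),
$$P(V^{n+1}_{0..j}=v'\mid V^n_{0..j}=v)=\frac{\mu(z_w=e_0,\ z_{>w}\in D(v')\mid v_0)}{B(v)}=\pi\big(e_0\mid v_0(w-1)\big)\frac{B(v')}{B(v)} . \tag{10}$$
The last equality is the Markov property at coordinate $w$: given $v_0$ and $z_w=e_0$, the law of $z_{>w}$ depends only on $e_0$, the last letter of $v'_0$, so the probability of $z_{>w}\in D(v')$ is $B(v')$.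

Take $-E\log$ in (10). The pair $(v_0(w-1),e_0)$ is the value of $(x_{n+w-1},x_{n+w})$. With $h=H_\mu(x_1\mid x_0)$ we get
$$H(V^{n+1}_{0..j}\mid V^n_{0..j})=h-E\log B(V^{n+1}_{0..j})+E\log B(V^n_{0..j}).$$
By (7) the left side lies in $[0,2k\log|\mathcal A|]$ for $j\ge 2k$, so the two $B$-terms differ by a bounded amount. Dividing by $j$ and using (6),
$$b_{n+1}=b_n. \tag{11}$$
From (5), (8) and (11),
$$a_n=a_0\qquad\text{for all }n\ge0. \tag{12}$$

## 9. Edge against distance: proof of Proposition 5

**Step 9. The rate at the edge.** This step computes $a_0$: the edge is fed with memory $N$ by construction.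

Let $j\ge N$. The coordinates $[r,w-r)$ of $V^0_j$ are determined by $V^0_{j-1}$ through $s$, so $\alpha^0_j=H(\xi_j|_{[0,r)}\mid V^0_{0..j-1})$. Now $\xi_j|_{[0,r)}=\phi(V^0_{j-N},\dots,V^0_{j-1};U_j)$ with $U_j$ independent of $\xi_0,\dots,\xi_{j-1}$, so only the last $N$ strip words matter:
$$\alpha^0_j=H(\xi_j|_{[0,r)}\mid V^0_{j-N},\dots,V^0_{j-1})=H_\mu\big((S^Nx)_{[0,r)}\mid V_0,\dots,V_{N-1}\big)=\bar\alpha_N.$$
The second equality is Lemma 8; the third uses again that the coordinates $[r,w-r)$ of $V_N$ are determined by $V_{N-1}$. Hence
$$a_0=\bar\alpha_N. \tag{13}$$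

**Step 10. The rate far away.** This step bounds $a_n$ for large $n$: there the resampling is not felt for a long time.

Since $\xi_0=x_{[0,\infty)}$, (1) and induction give $\xi_t|_{[rt,\infty)}=(S^tx)_{[rt,\infty)}$. If $m\ge1$ and $n\ge rm$, then $(V^n_0,\dots,V^n_m)$ is the same as for the $\mu$-process, so by monotonicity
$$a_n\le\alpha^n_m=\bar\alpha_m\qquad(n\ge rm). \tag{14}$$

For $m\ge N$ take $n\ge rm$. By (13), (12), (14) and monotonicity, $\bar\alpha_N=a_0=a_n\le\bar\alpha_m\le\bar\alpha_N$. So
$$\bar\alpha_m=\bar\alpha_N\qquad\text{for all }m\ge N. \tag{15}$$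

**Step 11. The right side by reflection.** This step gives the same statement for $\bar\beta$.

Let $(\rho x)_i=x_{w-1-i}$. Then $\rho X$ is a 1-step SFT and $\rho S\rho^{-1}$ is a block map of radius $r$ on it. The measure $\rho_*\mu$ is invariant under $\sigma$ and $\rho S\rho^{-1}$, and it is 1-step Markov, because a stationary Markov chain read backwards is Markov. The strip words of $\rho x$ are the reversals of those of $x$, and the coordinates $w$ and $-1$ are interchanged, so $(D_k)$ holds for $\rho X$ with the same $k$. Since $i\in[0,w-r)$ if and only if $w-1-i\in[r,w)$, the quantity $\bar\alpha_j$ for $\rho X$ is $\bar\beta_j$ for $X$. Applying (15) to $\rho X$ gives $\bar\beta_m=\bar\beta_N$ for all $m\ge N$.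

**Step 12. Markov property.** This step combines the two sides.

By the conditional independence in Step 3 for the $\mu$-process, $H_\mu(V_m\mid V_0,\dots,V_{m-1})=\bar\alpha_m+\bar\beta_m$, which is constant for $m\ge N$. With stationarity, for $m\ge N$,
$$H_\mu(V_m\mid V_0,\dots,V_{m-1})=H_\mu(V_N\mid V_0,\dots,V_{N-1})=H_\mu(V_m\mid V_{m-N},\dots,V_{m-1}).$$
By the equality case recalled in Section 2, $V_m$ is conditionally independent of $V_0,\dots,V_{m-N-1}$ given the last $N=2k$ strip words. This is Proposition 5. $\blacksquare$

## 10. From the Parry measure to finite type: proof of Theorem 4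

**Step 13. Gluing strip words.** This step converts the Markov property into the gluing that Section 4 could not reach; full support is what makes it work.

**Lemma 9.** In the Setting, suppose that $\mu$ is fully supported and $(D_k)$ holds. Say that a word $u_0\dots u_j$ over $\mathcal A^w$ *occurs* if $u_i=V_i(x)$, $0\le i\le j$, for some $x\in X$. If $j\ge2k$ and all subwords of length $2k+1$ of $u_0\dots u_j$ occur, then $u_0\dots u_j$ occurs.

*Proof.* A word $u_0\dots u_i$ occurs if and only if the clopen set $\{V_0=u_0,\dots,V_i=u_i\}$ is nonempty, hence, by full support, if and only if this set has positive $\mu$-measure. With $N=2k$, Proposition 5 and stationarity give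
$$\mu(V_0=u_0,\dots,V_j=u_j)=\mu(V_0=u_0,\dots,V_{N-1}=u_{N-1})\prod_{i=N}^{j}\mu(V_N=u_i\mid V_0=u_{i-N},\dots,V_{N-1}=u_{i-1}).$$
By assumption each word $u_{i-N}\dots u_i$ has positive measure, so every factor is positive, including the first, whose word is part of $u_0\dots u_N$. So the left side is positive and the word occurs. $\square$

**Step 14. The strip subshift.** This step concludes in the presence of a fully supported measure.

**Lemma 10.** Let $S$ be an automorphism of a 1-step SFT $X$ given by a block map of radius $r\ge1$, let $w\ge2r+1$, and suppose that the strips $(V_t(x))_{t\in\mathbb Z}$ determine $x$, that $(D_k)$ holds, and that there is a fully supported 1-step Markov $\mu$ with $\sigma_*\mu=\mu=S_*\mu$. Then $x\mapsto(V_t(x))_{t\in\mathbb Z}$ is a conjugacy of $(X,S)$ to a $2k$-step SFT.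

*Proof.* Let $Y=\{(V_t(x))_{t\in\mathbb Z}:x\in X\}$. The map is continuous and injective on a compact space and carries $S$ to the shift, so $Y$ is a subshift over $\mathcal A^w$ and the map is a conjugacy onto $Y$. Since $V_{i+l}(x)=V_l(S^ix)$, the words of $Y$ are exactly those that occur in the sense of Lemma 9. If all subwords of length $2k+1$ of a sequence occur in $Y$, then by Lemma 9 all its finite subwords do, and since $Y$ is closed the sequence is in $Y$. So $Y$ is a $2k$-step SFT. $\square$

**Step 15. Theorem 4.** This step checks the hypotheses for irreducible $X$.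

Passing to a higher block presentation, which is a conjugacy of $(X,\sigma)$ carrying $S$ to a conjugate automorphism, assume $X$ is 1-step. Then $S$ is a block map of some radius $r\ge1$. Lemma 2 provides $w$ and $k$. Let $\mu$ be the Parry measure; it is fully supported and 1-step Markov. Since $S$ is an automorphism of $(X,\sigma)$, $S_*\mu$ is $\sigma$-invariant with the same entropy as $\mu$, so $S_*\mu=\mu$ by uniqueness. Lemma 10 applies, and $(X,S)$ is conjugate to a $2k$-step SFT. $\blacksquare$

Irreducibility was used only to supply a fully supported probability that is Markov for $\sigma$ and invariant under $\sigma$ and $S$. An SFT with wandering points carries no fully supported $\sigma$-invariant probability: a nonempty open $U$ disjoint from all $\sigma^nU$, $n\ge1$, has infinitely many disjoint images of the same measure, so its measure is zero. In Example 1, every $\sigma$-invariant probability lives on $\{a^\infty,b^\infty\}$.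

## 11. Nonwandering, mixing and noninvertible cases: proof of Theorem 6

A homeomorphism $T$ of a compact space is *nonwandering* if every nonempty open $U$ has some $n\ge1$ with $T^nU\cap U\ne\emptyset$, *transitive* if for all nonempty open $U,W$ some $n\ge1$ has $T^nU\cap W\neq\emptyset$, and *mixing* if this holds for all large $n$. We shall twice use that *a partition into nonempty clopen $T$-invariant sets on each of which $T$ is transitive is unique*. Indeed, if $C$ and $D$ belong to two such partitions and meet, then $C\cap D$ and $C\setminus D$ are clopen and invariant in $C$, and no iterate of $T$ moves a point of one into the other. So transitivity gives $C\subset D$, and by symmetry $C=D$.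

**Step 16. Part (a).** This step replaces the Parry measure by an average over components.

Pass to a 1-step presentation with all letters occurring. If $ab$ is an allowed pair, the set $\{x_0x_1=ab\}$ is nonempty and open. So it contains some $x$ with $x_nx_{n+1}=ab$ for some $n\ge1$, and there is a path of allowed pairs from $b$ back to $a$. Hence reachability between letters is symmetric, and $X$ is a finite disjoint union of irreducible SFTs $X_1,\dots,X_p$ on disjoint alphabets. They form the unique partition of $X$ into clopen $\sigma$-invariant $\sigma$-transitive sets, so $S$, commuting with $\sigma$, permutes them, and each $S:(X_i,\sigma)\to(SX_i,\sigma)$ is a conjugacy. Let $\mu_i$ be the Parry measure of $X_i$ and $\mu=\frac1p\sum_i\mu_i$. By uniqueness, $S_*\mu_i$ is the Parry measure of $SX_i$, so $S_*\mu=\mu$. The measure $\mu$ is $\sigma$-invariant and fully supported. It is 1-step Markov because each letter determines its component. The second statement of (a) is now Lemma 10. For the first statement, Lemma 2 supplies $w$ and $k$. Finally, $\mu$ is a fully supported $S$-invariant probability, so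 by Poincaré recurrence $(X,S)$ is nonwandering. $\blacksquare$

**Step 17. Part (b).** This step transfers mixing from $\sigma$ to $S$.

A mixing SFT is nonwandering, so by (a) $(X,S)$ is a nonwandering SFT. By the spectral decomposition (an irreducible SFT with shift $T$ splits into $p$ clopen sets, permuted cyclically by $T$, on each of which $T^p$ is mixing; apply this to each component and take for $q$ a common multiple of the periods), there are $q\ge1$ and a finite partition of $X$ into clopen $S^q$-invariant sets $D_i$ on each of which $S^q$ is mixing. The partition into clopen $S^q$-invariant $S^q$-transitive sets is unique, and $\sigma$ commutes with $S^q$, so $\sigma$ permutes the $D_i$. Some $\sigma^M$, $M\ge1$, fixes each $D_i$. Since $\sigma$ is mixing, $\sigma^M$ is transitive on $X$, so there is only one $D_i$, and $S^q$ is mixing on $X$. For nonempty open $U,W$ and $0\le i<q$, the set $S^iU$ is open and $S^{qn}(S^iU)\cap W\ne\emptyset$ for all large $n$. Since there are finitely many $i$, $S^mU\cap W\neq\emptyset$ for all large $m$. $\blacksquare$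

For (c), let $S$ be a surjective endomorphism. The *natural extension* of $(X,S)$ is the space $\hat X$ of bi-infinite orbits $(x^{(t)})_{t\in\mathbb Z}$, $Sx^{(t)}=x^{(t+1)}$, with the shift $\hat S$ of the index $t$; $\sigma$ acts on it coordinatewise and commutes with $\hat S$. The map $S$ is *positively expansive* if there is $\delta>0$ such that for all $x\ne y$ some $n\ge0$ has $d(S^nx,S^ny)>\delta$. For instance, let $(Sx)_i=x_{i-1}+x_{i+1}$ on $(\mathbb Z/2)^{\mathbb Z}$. Since $x_{i+1}=(Sx)_i+x_{i-1}$, and likewise to the left, the columns at $0$ and $1$ for times $t\ge0$ determine all others, and any two columns extend to a full array. So this $S$ is positively expansive and conjugate to the one-sided full shift on four letters. It is onto: for given $y$, choose $x_0,x_1$ and solve $x_{i-1}+x_{i+1}=y_i$ outward.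

**Step 18. Invariance of the Parry measure under surjective endomorphisms.** This step gives the measure needed in (c).

Take $X$ 1-step and irreducible with Parry measure $\mu$. The set $\mathcal M$ of probabilities $m$ on $X$ with $S_*m=\mu$ is nonempty: the image of $S_*$ is compact and convex and, since $S$ is onto, contains all point masses, so it contains all probabilities. The set $\mathcal M$ is convex and compact, and $\sigma_*\mathcal M\subset\mathcal M$ because $S_*\sigma_*m=\sigma_*S_*m=\sigma_*\mu=\mu$. Averaging $m,\sigma_*m,\sigma_*^2m,\dots$ and passing to a limit, $\mathcal M$ contains a $\sigma$-invariant $\mu'$. As $(\mu,\sigma)$ is a factor of $(\mu',\sigma)$, the entropies satisfy $h(\mu')\ge h(\mu)=h_{top}(X)$, so $\mu'=\mu$ by uniqueness. Thus $S_*\mu=\mu$.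

**Step 19. Part (c), natural extension.** This step repeats Lemmas 2 and 10 on $\hat X$.

Let $\hat S$ be expansive with constant $\delta$. In $\hat X$, there are $c$ and $T$ such that agreement of $x^{(t)}_{[-c,c]}$ for $|t|\le T$ implies distance at most $\delta$. So if $x^{(t)}_{[-c,c]}=y^{(t)}_{[-c,c]}$ for all $t\in\mathbb Z$, the two orbits coincide. Let $r\ge1$ be a radius of $S$ and put $w=\max(2c+1,2r+1)$. Applying $\sigma^c$ as in Lemma 2, we see that the strips $(x^{(t)}_{[0,w)})_{t\in\mathbb Z}$ determine points of $\hat X$. By compactness of $\hat X$, again as in Lemma 2, there is $k\ge1$ such that the words $x^{(t)}_{[0,w)}$, $|t|\le k$, determine $x^{(0)}_w$ and $x^{(0)}_{-1}$. Since $S$ is onto, every $x\in X$ is $x^{(-k)}$ for some bi-infinite orbit, and then $x^{(t)}=S^{t+k}x$ for $t\ge-k$. So if $V_i(x)=V_i(y)$ for $0\le i\le2k$, then $(S^kx)_w=(S^ky)_w$ and $(S^kx)_{-1}=(S^ky)_{-1}$: this is $(D_k)$.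

The map sending a bi-infinite orbit to its strip is a conjugacy of $(\hat X,\hat S)$ onto a subshift $\hat Y$ over $\mathcal A^w$. Since every $x\in X$ lies on a bi-infinite orbit, the words of $\hat Y$ are exactly the words $V_0(x)\dots V_j(x)$, $x\in X$. Proposition 5, and with it Lemma 9, does not require $S$ to be invertible, so Lemma 9 applies with the measure from Step 18. As in Lemma 10, a sequence all of whose subwords of length $2k+1$ occur in $\hat Y$ has all its finite subwords in $\hat Y$, hence belongs to $\hat Y$. So $\hat Y$ is a $2k$-step SFT.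

**Step 20. Part (c), positively expansive maps.** This step does the one-sided version.

Let $S$ be surjective and positively expansive. As before, for suitable $w\ge2r+1$ the one-sided strip $(V_t(x))_{t\ge0}$ determines $x$. By compactness, for some $k\ge1$ the words $V_0,\dots,V_k$ determine $x_w$ and $x_{-1}$. Applied to $S^kx$, this says that $V_k(x),\dots,V_{2k}(x)$ determine $(S^kx)_w$ and $(S^kx)_{-1}$, so $(D_k)$ holds. The set $Y^+=\{(V_t(x))_{t\ge0}:x\in X\}$ is a one-sided subshift, and $x\mapsto(V_t(x))_{t\ge0}$ is a conjugacy of $(X,S)$ to it. Its words are those that occur in the sense of Lemma 9. With the measure from Step 18, that lemma shows that a one-sided sequence all of whose subwords of length $2k+1$ occur in $Y^+$ has all its finite subwords there; since $Y^+$ is closed, the sequence belongs to $Y^+$. So $Y^+$ is a one-sided SFT. $\blacksquare$
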